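# Flat germs do not force Lipschitz flatness

## The germs of a corner

Take the bent arc
$$f:[-1,1]\to\mathbb R^3,\qquad f(t)=(t,|t|,0).$$
It satisfies $|s-t|\le|f(s)-f(t)|\le\sqrt2\,|s-t|$. Let us look at it through a microscope. Choose a center $x\in(-1,1)$ and a radius $r>0$ with $(x-r,x+r)\subset(-1,1)$, magnify the piece of $f$ over this window by the factor $1/r$, and keep the point $f(x)$ in place:
$$f_{rx}(y)=f(x)+\frac{f(x+ry)-f(x)}r,\qquad -1<y<1 .$$
With $a=x/r$ we get
$$f_{rx}(y)=f(x)+\big(y,\ |a+y|-|a|,\ 0\big).$$
If $|a|\ge1$, this is the straight segment $f(x)+(y,\pm y,0)$; if $|a|<1$, it is a corner with its tip at $y=-a$. What can we see in the limit, when $x=x_j$ and $r=r_j$ vary? Pass to a subsequence with $x_j\to p$ and $a_j=x_j/r_j\to a\in[-\infty,\infty]$. If $a$ is infinite, then eventually $|a_j|\ge1$ with constant sign, and the limit is straight. If $a$ is finite, then $\big||a_j+y|-|a_j|-|a+y|+|a|\big|\le2|a_j-a|$, so the limit is $f(p)+(y,|a+y|-|a|,0)$. Every limit is therefore again a straight segment or a corner.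

Every such picture $g$ is the graph of a continuous function of $y$, and $(y,b,c)\mapsto g(y)+(0,b,c)$ is an embedding onto an open set that takes $(y,0,0)$ to $g(y)$. So nothing we can see under the microscope is wild. The arc itself is flattened by the map $h(x,y,z)=(x,y-|x|,z)$, for which $h(f(t))=(t,0,0)$; both $h$ and its inverse $(x,y+|x|,z)$ are Lipschitz.

In this example two things hold together. All magnified pictures and all their limits are *topologically* tame, and $f$ can be straightened by a *Lipschitz* homeomorphism. Does the first always imply the second? The pictures are controlled at all scales, but only topologically; the flattening has to be controlled metrically.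

## Lipschitz flatness, Lipschitz germs, and the conjecture

Let $X$ and $Y$ be metric spaces with metrics $d$ and $d'$.

**Definition (Lipschitz embeddings).** An embedding $f:X\to Y$ is an *$L$-embedding* ($L\ge1$) if
$$d(x,y)/L\le d'(f(x),f(y))\le L\,d(x,y)\qquad\text{for all }x,y\in X,$$
and a *Lipschitz embedding* if it is an $L$-embedding for some $L$. A *Lipschitz homeomorphism* is a homeomorphism that is an $L$-embedding for some $L$.

So "Lipschitz" is two-sided here. The corner is a $\sqrt2$-embedding. Write $I^1=[-1,1]$, $I^n=I^1\times\dots\times I^1\subset\mathbb R^n$, let $U_r(x)$ be the open ball of radius $r$ about $x$, let $\mathbb R^m$ carry the usual norm metric, and let $n\le m$.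

**Definition (local Lipschitz flatness).** An embedding $f:I^n\to\mathbb R^m$ is *locally Lipschitz flat at $x$* if there are a neighborhood $V$ of $x$ in $I^n$, an open neighborhood $W$ of $f(x)$ in $\mathbb R^m$ with $f(V)\subset W$, and a Lipschitz homeomorphism $h$ of $W$ onto an open subset of $\mathbb R^m$ with $h(f(y))=(y,0)\in\mathbb R^n\times\mathbb R^{m-n}$ for all $y\in V$.

For the corner we took $V=I^1$, $W=\mathbb R^3$. The same shear works for every graph: if $\varphi:I^1\to\mathbb R^2$ is Lipschitz and is extended by constants to $\mathbb R$, then $(x,u)\mapsto(x,u-\varphi(x))$ flattens $t\mapsto(t,\varphi(t))$. An arc in $\mathbb R^3$ that is hard to flatten must therefore double back over itself.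

**Definition (topological flatness).** An embedding $g:U_1(0)\to\mathbb R^m$, $U_1(0)\subset\mathbb R^n$, is *topologically flat* if every $y\in U_1(0)$ has a neighborhood $V$ for which there is a topological embedding $H:V\times\mathbb R^{m-n}\to\mathbb R^m$ onto an open set with $H(z,0)=g(z)$ for $z\in V$.

This is a condition near each point separately. For instance, if $g$ extends to a homeomorphism $G$ of $\mathbb R^m$ (where $\mathbb R^n=\mathbb R^n\times0$), then $g$ is topologically flat: take $V=U_1(0)$ and $H=G|_{V\times\mathbb R^{m-n}}$. We shall use this several times.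

**Definition (Lipschitz germs).** Let $f:I^n\to\mathbb R^m$ be an $L$-embedding. For $x\in\operatorname{int}I^n$ and $r>0$ with $U_r(x)\subset I^n$ put
$$f_{rx}:U_1(0)\to\mathbb R^m,\qquad f_{rx}(y)=f(x)+\big(f(x+ry)-f(x)\big)/r .$$
For open $U\subset\operatorname{int}I^n$ let $\mathcal L_f(U)=\{f_{rx}:x\in U,\ U_r(x)\subset U\}$, the set of *Lipschitz germs of $f$ in $U$*, and let $\operatorname{cl}\mathcal L_f(U)$ be its closure in the topology of uniform convergence of maps $U_1(0)\to\mathbb R^m$.

Since $|f_{rx}(y)-f_{rx}(y')|=|f(x+ry)-f(x+ry')|/r$, each $f_{rx}$ is an $L$-embedding. The two inequalities survive uniform limits, so every element of the closure is an $L$-embedding too. For the corner we computed the closure above.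

The paper "The Planar Schönflies Theorem For Lipschitz Maps" is the source of the following conjecture.

**Conjecture.** The map $f$ is locally Lipschitz flat at $x\in\operatorname{int}I^n$ if and only if $x$ has a neighborhood $U$ in $\operatorname{int}I^n$ such that $\operatorname{cl}\mathcal L_f(U)$ contains only topologically flat germs.

The problem states as known that local Lipschitz flatness at $x$ gives such a $U$. The other direction fails.

**Theorem A.** There is an $L$-embedding $f:I^1\to\mathbb R^3$ such that every element of $\operatorname{cl}\mathcal L_f((-1,1))$ is topologically flat, but $f$ is not locally Lipschitz flat at $0$. So the "if" part of the conjecture fails (with $n=1$, $m=3$, $x=0$, $U=(-1,1)$), and the conjecture is disproved.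

**Theorem B.** For every $n\ge1$ there is an $L$-embedding $F:I^n\to\mathbb R^{n+2}$ such that

1. $F$, and every germ in $\operatorname{cl}\mathcal L_F(\operatorname{int}I^n)$, is the restriction of a homeomorphism of $\mathbb R^{n+2}$ onto itself (with $\mathbb R^n=\mathbb R^n\times0$); in particular all these germs are topologically flat;
2. $F$ is not locally Lipschitz flat at $0$, even if the homeomorphism $h$ in the definition is only required to be quasisymmetric;
3. $F$ followed by $\mathbb R^{n+2}=\mathbb R^{n+2}\times0\subset\mathbb R^{n+3}$ is the restriction of a Lipschitz homeomorphism of $\mathbb R^{n+3}$.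

Nothing is claimed about codimensions $m-n\ne2$. Quasisymmetry is recalled when we need it. We shall use these textbook facts: invariance of domain; the planar Schoenflies theorem, in the form that a homeomorphism between two Jordan curves in the plane extends to the closed disks they bound; the Arzelà–Ascoli theorem; covering spaces and monodromy; and $\pi_1(\mathbb R^m\setminus\mathbb R^{m-2})\cong\mathbb Z$.

Points of $\mathbb R^3$ are $(x,y,z)$, "axis" means the $x$-axis, and $e=(1,0,0)$. A list of points denotes the polygonal path through them. A homeomorphism is *supported in* a set if it is the identity outside it. A *properly embedded polygonal line* is a closed subset of $\mathbb R^3$ that is the image of a proper embedding of $\mathbb R$ and is made of locally finitely many straight edges (rays allowed).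

## Inserting small pieces into a straight arc

A natural attempt to build a counterexample is to start from the straight arc $t\mapsto te$ and to replace it, near points $x_1>x_2>\cdots\to0$, by tiny crooked pieces that get smaller and smaller. Two constraints appear at once.

First, $f_{r0}$ is a magnified copy of $f$ around $0$ and belongs to $\mathcal L_f(U)$. So $f$ itself must be topologically flat at $0$. This suggests inserting pieces that are *unknotted*, each one straightened by a homeomorphism supported in a small box around it.

Second, one cannot insert shrinking copies of a single piece that is straightened by a Lipschitz homeomorphism. The following observation shows why.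

**Remark 1.** Let $Q^1,Q^2,\dots$ be disjoint closed boxes, let $\Psi^k$ be a homeomorphism of $\mathbb R^3$ supported in $Q^k$, and suppose all $\Psi^k$ are $\Lambda$-embeddings with the same $\Lambda$. Let $\Phi=\Psi^k$ on $Q^k$ and $\Phi=\mathrm{id}$ elsewhere. If $f:I^1\to\mathbb R^3$ is an $L$-embedding and $\Phi(f(I^1))$ lies on the axis, then $f$ is locally Lipschitz flat at $0$.

*Check.* By continuity $\Psi^k$ is the identity on $\partial Q^k$. Let $u,v\in\mathbb R^3$. If they lie in one box, then $|\Phi(u)-\Phi(v)|\le\Lambda|u-v|$. Otherwise let $u'$ be the last point of the segment $[u,v]$ in the box containing $u$ ($u'=u$ if there is none) and $v'$ the first point in the box containing $v$ ($v'=v$ if there is none). The boxes are convex and disjoint, so $u,u',v',v$ occur in this order. Since $\Phi(u')=u'$ and $\Phi(v')=v'$,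
$$|\Phi(u)-\Phi(v)|\le\Lambda|u-u'|+|u'-v'|+\Lambda|v'-v|\le\Lambda|u-v|.$$
The inverse of $\Phi$ is built in the same way from the maps $(\Psi^k)^{-1}$. So $\Phi$ is a Lipschitz homeomorphism. Now $\Phi(f(t))=(\varphi(t),0,0)$, where $\varphi$ is a $\Lambda L$-embedding of $[-1,1]$ in $\mathbb R$; extend it with slope $\pm1$ to a Lipschitz homeomorphism $\tilde\varphi$ of $\mathbb R$. Then $h=(\tilde\varphi^{-1}\times\mathrm{id}_{\mathbb R^2})\circ\Phi$ flattens $f$. $\square$

Conjugating by a similarity that magnifies by $1/\sigma$ does not change the constant of a $\Lambda$-embedding. So scaled copies of one piece, straightened by one Lipschitz homeomorphism supported in a box, fall under Remark 1. The pieces must become harder and harder to straighten as they shrink. At the same time the parametrizations need one common $L$, and every magnified limit must remain flat.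

A chain stitch does all of this. A chain with finitely many links and free ends can be unraveled: pull the last link out, then the one before it, and so on. A chain that is infinite in both directions has no free end to start from, and we shall prove that it is a knotted line. We insert at $x_k$ a chain with $k$ links, scaled by a tiny $\sigma_k$. Germs do not notice anything: a window of radius comparable to $\sigma_k$ sees only a bounded number of edges, hence a polygonal arc, and polygonal arcs are flat at each of their points; a much larger window sees a nearly straight arc. But a Lipschitz flattening of $f$ near $0$ could be magnified around the *middle* of the $k$-th chain and would converge, as $k\to\infty$, to a flattening of the whole bi-infinite chain.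

## Chain stitches in coordinates

**Step 1: the pieces.** The purpose of this step is to write down the chains explicitly and list their crossings. Put
$$\begin{aligned}
A&:(0,0,0),(5,1,0),(5,-5,0),(2,-5,0),(0,-2,0)\\
B&:(0,-4,0),(\tfrac43,-4,-1),(3,-4,0),(3,0,0),(5,0,1),(6,0,0)\\
C&:(6,-2,0),(5,-2,1),(4,-2,0),(4,-4,0),(5,-4,-1),(6,-4,0)\\
S&:(0,-2,0),(0,-4,0)\\
D&:(0,-4,0),(0,-6,0),(6,-6,0),(6,0,0)
\end{aligned}$$
and $A_k=A+6ke$, and similarly $B_k,C_k,D_k$. Draw the projection to the $(x,y)$-plane. $A$ is a loop, open on the left: the boundary of a convex pentagon without its left side. $B$ enters this loop from below left and leaves it on the right; $C$ comes back into the loop from the right and leaves it again on the right.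

In projection, $B$ consists of $\{y=-4,\ 0\le x\le3\}$, $\{x=3,\ -4\le y\le0\}$, $\{y=0,\ 3\le x\le6\}$, and $C$ consists of $\{y=-2,\ 4\le x\le6\}$, $\{x=4,\ -4\le y\le-2\}$, $\{y=-4,\ 4\le x\le6\}$. So $A,B,C$ have embedded projections, and those of $B$ and $C$ are disjoint. The lower left edge of $A$ is $y=-2-\frac32x$. Hence $A$ meets $y=-4$ at $x=\frac43$ and $x=5$; it meets $y=-2$ at $x=0,5$ and $y=0$ at $x=0,5$; and
$$\text{for }3\le x\le4\text{ the points of }A\text{ have }y\ge0.6\text{ or }y=-5. \tag{1}$$
So the only crossings are

* X1 at $(\frac43,-4)$: $B$ (at height $z=-1$) passes under $A$;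
* X2 at $(5,0)$: $B$ (at $z=1$) passes over $A$;
* X3 at $(5,-2)$: $C$ (at $z=1$) passes over $A$;
* X4 at $(5,-4)$: $C$ (at $z=-1$) passes under $A$.

At each crossing the projections of both strands are locally straight and cross transversally. In particular $A,B,C$ are pairwise disjoint. They lie in $0\le x\le6$ and meet $x=0$ and $x=6$ only in their endpoints with those abscissae.

Now $B_k$ ends at $(6k+6,0,0)$, where $A_{k+1}$ starts; $A_{k+1}$ ends at $(6k+6,-2,0)$, where $C_k$ starts; $C_k$ ends at $(6k+6,-4,0)$, where $B_{k+1}$ starts. So
$$\Gamma=\cdots(B_kA_{k+1}C_k)(B_{k+1}A_{k+2}C_{k+1})\cdots\qquad(k\in\mathbb Z)$$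
is a properly embedded polygonal line, the bi-infinite chain. For $N\ge0$ the chain with $N$ links is the line $\Gamma_N$ composed of
$$\{(x,0,0):x\le0\},\ A_0,\ S,\ (B_0A_1C_0),\dots,(B_{N-1}A_NC_{N-1}),\ D_N,\ \{(x,0,0):x\ge6N+6\}.$$
It is properly embedded as well. The piece $D_N$ does not meet $A_N$: on $D_N$ we have $x=6N$ and $-6\le y\le-4$, or $y=-6$, or $x=6N+6$, whereas $A_N$ has $6N\le x\le6N+5$ and $y\ge-5$, and $y\in\{0,-2\}$ where $x=6N$. For $N=0$ everything lies in the plane $z=0$: the axis runs into the loop $A_0$, goes down along $S$, and returns to the axis along three sides of a square.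

**Step 2: parametrizations with one bi-Lipschitz constant.** We now parametrize all $\Gamma_N$ so that a single constant works for all of them; this is what will make $f$ an $L$-embedding. Let $\beta:[3,9]\to\mathbb R^3$ parametrize $B_0A_1C_0$ with constant speed and put
$$\gamma(t)=\beta(t-6k)+6ke\quad\text{for }t\in[6k+3,6k+9],\ k\in\mathbb Z .$$
This is well defined, since $\beta(9)=(6,-4,0)=\beta(3)+6e$. Then $\gamma(\mathbb R)=\Gamma$ and $\gamma(t+6)=\gamma(t)+6e$. Let $\gamma_N:\mathbb R\to\Gamma_N$ be

* $\gamma_N(t)=te$ for $t\le0$ and for $t\ge6N+6$;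
* $A_0S$ with constant speed on $[0,3]$;
* $\gamma_N=\gamma$ on $[3,6N+3]$;
* $D_N$ with constant speed on $[6N+3,6N+6]$.

For $t\in[6k+3,6k+9]$ the point $\gamma(t)$ has $x$-coordinate in $[6k,6k+12]$. On $[0,3]$ the $x$-coordinate of $\gamma_N$ is in $[0,5]$, on $[6N+3,6N+6]$ it is in $[6N,6N+6]$, and always $|y|\le6$, $|z|\le1$. Hence, for $\gamma_N$ and also for $\gamma$,
$$|x(\gamma_N(t))-t|\le9,\qquad|\gamma_N(t)-te|\le16. \tag{2}$$

*Claim.* There is $\lambda\ge1$ such that $\gamma$ and all $\gamma_N$ are $\lambda$-embeddings.

The speeds are bounded, so there is a common Lipschitz constant. For the lower bound, suppose first that $|s-t|\ge36$. Then by (2) $|\gamma_N(s)-\gamma_N(t)|\ge|s-t|-18\ge|s-t|/2$. If $|s-t|\le36$, then $s,t\in[6j,6j+42]$ for some $j\in\mathbb Z$. On each interval $[6k+3,6k+9]$ the map $\gamma_N$ is, up to the shift by $6k$, one of four fixed maps: straight ($k\le-2$ or $k\ge N+1$), beginning ($k=-1$), link ($0\le k\le N-1$), end ($k=N$). The interval $[6j,6j+42]$ is covered by eight of these intervals, so the maps $u\mapsto\gamma_N(u+6j)-6je$ on $[0,42]$ form a finite set over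 all $N$ and $j$. It remains to see that each injective piecewise affine map $p$ of a compact interval has a lower bound $|p(s)-p(t)|\ge c|s-t|$ with $c>0$. Otherwise there are $s_i<t_i$ with $|p(s_i)-p(t_i)|/|s_i-t_i|\to0$ and, after passing to a subsequence, $s_i\to s$, $t_i\to t$. By injectivity $s=t$. Near $s$ we have $p(s+u)=p(s)+uv_\pm$ for $\pm u\ge0$, with $v_\pm\ne0$ (if $s$ is an endpoint of the interval, only one of the signs occurs). If $s_i,t_i$ are on the same side of $s$, the quotient is $|v_+|$ or $|v_-|$. If $t_i=s+a$, $s_i=s-b$ with $a,b\ge0$, the quotient is $|av_++bv_-|/(a+b)$, which is at least the distance from $0$ to the segment $[v_-,v_+]$. This distance is positive: if $av_++bv_-=0$ with $a,b>0$, then $p(s+\epsilon a)=p(s-\epsilon b)$ for small $\epsilon>0$, against injectivity. So the quotients cannot tend to $0$.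

Finally $\gamma(u)=\lim_{j\to\infty}\big(\gamma_{2j}(u+6j)-6je\big)$ for each $u$, because $u+6j\in[3,12j+3]$ for large $j$. So $\gamma$ is a $\lambda$-embedding too.

We also note that the number of break points of $\gamma_N$ in an interval of length $\ell$ is at most $c(1+\ell)$, with $c$ independent of $N$.

## Unraveling a finite chain

We now show that each $\Gamma_N$ is unknotted. We pull out one link after another, and each pull is a sequence of moves across flat convex polygons. First we need a lemma that turns such a move into a homeomorphism of $\mathbb R^3$.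

**Lemma 2 (move lemma).** Let $K$ be a properly embedded polygonal line and $\Delta$ a convex planar polygon with $K\cap\Delta=E_1$, where $E_1$ is an arc in $\partial\Delta$ with endpoints $p,q$. Let $E_2$ be the complementary arc of $\partial\Delta$. Then there is a homeomorphism of $\mathbb R^3$, supported in any given neighborhood of $\Delta$, taking $K$ to $(K\setminus E_1)\cup E_2$.

*Proof.* The plan is to thicken $\Delta$ to a double cone $\Sigma_\varepsilon$ so thin that $K$ meets it only in $E_1$. The difficulty is at $p$ and $q$, where $K$ leaves $\Delta$; there the double cone must be thin compared with the distance to $p$ and $q$.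

Let $P$ be the plane of $\Delta$, $\nu$ a unit normal and $c$ a point of the relative interior of $\Delta$. Write points as $w=w_P+s\nu$ with $w_P=c+\rho\theta\in P$, $\rho\ge0$, $\theta$ in the unit circle of $P-c$. Then $\Delta=\{s=0,\ \rho\le R(\theta)\}$ with $R>0$. If $\Delta$ is cut out of $P$ by the inequalities $\langle w-c,n_i\rangle\le d_i$ with $d_i>0$, then $1/R(\theta)=\max_i\langle\theta,n_i\rangle/d_i$. So $1/R$, and hence $R$, is Lipschitz. Let $\theta_p,\theta_q$ be the directions of $p,q$, put $\kappa(\theta)=\min(|\theta-\theta_p|,|\theta-\theta_q|)$, and for $0<\varepsilon\le1$ put $R_\varepsilon=R(1+\varepsilon\kappa)$,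
$$\Delta_\varepsilon=\{s=0,\ \rho\le R_\varepsilon(\theta)\},\qquad\Sigma_\varepsilon=\{|s|\le\varepsilon,\ \rho\le(1-|s|/\varepsilon)R_\varepsilon(\theta)\}.$$
Then $\Delta\subset\Delta_\varepsilon$, $p,q\in\partial\Delta_\varepsilon$, and $\Delta\setminus\{p,q\}$ lies in the relative interior of $\Delta_\varepsilon$. The set $\Sigma_\varepsilon$ is the double cone over $\Delta_\varepsilon$ with apices $c\pm\varepsilon\nu$.

*Claim.* There is $C$ with $\operatorname{dist}(w,\Delta)\le C\varepsilon\min(|w-p|,|w-q|)$ for all $w\in\Sigma_\varepsilon$, $0<\varepsilon\le1$.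

By symmetry consider $p$. The function $g_\varepsilon(c+\rho\theta)=\rho/R_\varepsilon(\theta)$ is Lipschitz on $P$ with a constant $C_1$ independent of $\varepsilon$. Indeed, $1/R_\varepsilon$ is bounded and Lipschitz in $\theta$ with constants independent of $\varepsilon$, and $\min(\rho,\rho')|\theta-\theta'|\le|\rho\theta-\rho'\theta'|$, because radial projection to the disk of radius $\min(\rho,\rho')$ does not increase distances. Also $g_\varepsilon(p)=1$, since $\kappa(\theta_p)=0$. For $w\in\Sigma_\varepsilon$ therefore
$$|s|\le\varepsilon\big(1-g_\varepsilon(w_P)\big)\le C_1\varepsilon|w_P-p|.$$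
If $\rho\le R(\theta)$, then $w_P\in\Delta$. Otherwise put $R_0=\min R$; both $|w_P-c|$ and $|p-c|$ are at least $R_0$, so $|\theta-\theta_p|\le|w_P-p|/R_0$ and
$$\operatorname{dist}(w_P,\Delta)\le R_\varepsilon(\theta)-R(\theta)=\varepsilon\kappa(\theta)R(\theta)\le\varepsilon\,\frac{\max R}{R_0}\,|w_P-p|.$$
Since $\operatorname{dist}(w,\Delta)\le|s|+\operatorname{dist}(w_P,\Delta)$ and $|w_P-p|\le|w-p|$, the claim follows.

*$K$ meets $\Sigma_\varepsilon$ only in $E_1$ when $\varepsilon$ is small.* Let $T_p$ be the closed tangent cone of $\Delta$ at $p$. Then $\Delta\subset p+T_p$, with equality near $p$. Let $v$ be the unit direction of the edge of $K$ that leaves $E_1$ at $p$. Since $K\cap\Delta=E_1$ and $K$ is embedded, $v\notin T_p$. Hence $\operatorname{dist}(p+\tau v,\Delta)\ge\tau\operatorname{dist}(v,T_p)$ with $\operatorname{dist}(v,T_p)>0$. By the claim, a point $p+\tau v\in\Sigma_\varepsilon$ has $\operatorname{dist}(p+\tau v,\Delta)\le C\varepsilon\tau$. So if $C\varepsilon<\operatorname{dist}(v,T_p)$, this edge meets $\Sigma_\varepsilon$ only in $p$. The same holds at $q$. The rest of $K\setminus E_1$,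 beyond initial pieces of these two edges, is closed and disjoint from the compact set $\Delta$, so it misses $\Sigma_\varepsilon$ for small $\varepsilon$. Thus $K\cap\Sigma_\varepsilon=E_1$. For small $\varepsilon$ the set $\Sigma_\varepsilon$ also lies in the given neighborhood of $\Delta$.

*The homeomorphism.* $E_1$ and $E_2$ are arcs in the disk $\Delta_\varepsilon$ with the same endpoints $p,q\in\partial\Delta_\varepsilon$ and with interiors in its interior. Each of them divides $\Delta_\varepsilon$ into two closed disks, each bounded by the arc and one of the two arcs of $\partial\Delta_\varepsilon$ between $p$ and $q$. Take the identity on $\partial\Delta_\varepsilon$ and any homeomorphism $E_1\to E_2$ fixing $p$ and $q$; by the planar Schoenflies theorem, applied to the two pairs of corresponding disks, they extend to a homeomorphism $\varphi$ of $\Delta_\varepsilon$. Now cone: send $(1-\sigma)u+\sigma(c\pm\varepsilon\nu)$ to $(1-\sigma)\varphi(u)+\sigma(c\pm\varepsilon\nu)$ for $u\in\Delta_\varepsilon$, $0\le\sigma\le1$. This is a homeomorphism of $\Sigma_\varepsilon$. It is the identity on $\partial\Sigma_\varepsilon$,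 the union of the cones over $\partial\Delta_\varepsilon$, and it takes $E_1$ to $E_2$. Extend it by the identity. $\square$

**Lemma 3.** There is a homeomorphism $\Psi_N$ of $\mathbb R^3$, supported in $Q_N=[-1,6N+7]\times[-7,2]\times[-2,2]$, with $\Psi_N(\Gamma_N)=$ axis.

*Proof.* **Step 1: pulling out the last link.** Let $N\ge1$. We pass from $\Gamma_N$ to $\Gamma_{N-1}$. Translate by $-6(N-1)e$, so that the last link becomes the path $B,\ A+6e,\ C$, followed by $D+6e:(6,-4,0),(6,-6,0),(12,-6,0),(12,0,0)$ and the ray $\{(x,0,0):x\ge12\}$. All polygons below lie in $x\ge0$. There the curve consists of $A$, the path $B,A+6e,C,D+6e$, and the ray. The part of the curve in $x\le0$ meets $x=0$ in $(0,0,0)$ and in either the points $(0,-2,0),(0,-4,0)$ or, if $N=1$, the segment $S$. We apply Lemma 2 eleven times. In each move $\Delta$ is the convex polygon spanned by the listed points, and we check that it meets the current curve exactly in the replaced path.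

1. Replace $A+6e$ by $(6,0,0),(6,-2,0)$. $\Delta$ is a convex pentagon in $z=0$, $6\le x\le11$, $y\ge-5$. In $x=6$ it has only $-2\le y\le0$. There $B$ and $C$ meet it only in the ends of the replaced path. $D+6e$ has $x=6$ with $y\le-4$, or $y=-6$, or $x=12$. The curve now runs through
$$(0,-4,0),(\tfrac43,-4,-1),(3,-4,0),(3,0,0),(5,0,1),(6,0,0),(6,-2,0),(5,-2,1),(4,-2,0),(4,-4,0),(5,-4,-1),(6,-4,0),(6,-6,0),(12,-6,0),(12,0,0).$$
2. Replace $(5,0,1),(6,0,0),(6,-2,0),(5,-2,1)$ by $(5,0,1),(5,-2,1)$. $\Delta$ is a rectangle in $x+z=6$. It has $z\ge0$ and meets $z=0$ only in $x=6$, $-2\le y\le0$, where the curve has only the replaced edge. The adjacent edges, to $(3,0,0)$ and to $(4,-2,0)$, meet the plane $x+z=6$ only in $(5,0,1)$ and $(5,-2,1)$; all other edges have $z\le0$.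
3. Replace $(3,0,0),(5,0,1),(5,-2,1)$ by $(3,0,0),(5,-2,1)$. $\Delta$ is a triangle in $x-2z=3$. It has $z\ge0$ and meets $z=0$ only in $(3,0,0)$, a point not on $A$ by (1). The edge from $(5,-2,1)$ to $(4,-2,0)$ meets its plane only in $(5,-2,1)$, since $x-2z$ increases from $3$ to $4$ along it.
4. Replace $(3,0,0),(5,-2,1),(4,-2,0)$ by $(3,0,0),(4,-2,0)$. All of the rest of the curve has $z\le0$, and $\Delta\cap\{z=0\}$ is the segment from $(3,0,0)$ to $(4,-2,0)$. It misses $A$ by (1). The edges on $x=3$ and $x=4$ meet it only in its ends, and the remaining edges have $y\le-4$ or do not meet $3\le x\le4$.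
5. Replace $(3,-4,0),(3,0,0),(4,-2,0),(4,-4,0)$ by $(3,-4,0),(4,-4,0)$. $\Delta$ is a trapezoid in $z=0$, $3\le x\le4$, $-4\le y\le0$. It misses $A$ by (1). The adjacent edges have $z<0$ except at $(3,-4,0)$ and $(4,-4,0)$.
6. Replace $(\frac43,-4,-1),(3,-4,0),(4,-4,0),(5,-4,-1)$ by $(\frac43,-4,-1),(5,-4,-1)$. $\Delta$ is a trapezoid in $y=-4$. $A$ meets $y=-4$ only in $(\frac43,-4,0)$ and $(5,-4,0)$, which are not in $\Delta$, because $\Delta\cap\{z=0\}$ has $3\le x\le4$. The adjacent edges to $(0,-4,0)$ and $(6,-4,0)$ lie in $y=-4$, in $x\le\frac43$ and $x\ge5$ respectively, and meet $\Delta$ only in their common endpoint with it.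
7. Replace $(5,-4,-1),(6,-4,0),(6,-6,0)$ by $(5,-4,-1),(5,-6,-1),(6,-6,0)$. $\Delta$ is a rectangle in $x-z=6$, with $5\le x\le6$, $-6\le y\le-4$. The edge arriving at $(5,-4,-1)$ has $z=-1$, hence meets $\Delta$ only where $x=5$; the edge leaving $(6,-6,0)$ has $x\ge6$.
8. Replace $(\frac43,-4,-1),(5,-4,-1),(5,-6,-1)$ by $(\frac43,-4,-1),(\frac43,-6,-1),(5,-6,-1)$. $\Delta$ is a rectangle in $z=-1$. The adjacent edges meet $z=-1$ only in their endpoints on $\Delta$.
9. Replace $(0,-4,0),(\frac43,-4,-1),(\frac43,-6,-1)$ by $(0,-4,0),(0,-6,0),(\frac43,-6,-1)$. $\Delta$ is a rectangle in $z=-\frac34x$, with $0\le x\le\frac43$, $-6\le y\le-4$. The edge leaving $(\frac43,-6,-1)$ has $x\ge\frac43$. In moves 7–9 the polygons have $z<0$ except at $x=0$ and at $x=6$, where $-6\le y\le-4$. So they miss $A$, and at $x=0$ they meet the curve only in $(0,-4,0)$.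
10. Replace $(0,-6,0),(\frac43,-6,-1),(5,-6,-1),(6,-6,0)$ by $(0,-6,0),(6,-6,0)$. $\Delta$ is a trapezoid in $y=-6$. The only other edge of the curve in $y=-6$ goes from $(6,-6,0)$ to $(12,-6,0)$ and meets $\Delta$ only in $(6,-6,0)$; the edge from $(0,-4,0)$ meets $y=-6$ only in $(0,-6,0)$.
11. Replace $(6,-6,0),(12,-6,0),(12,0,0)$ by $(6,-6,0),(6,0,0),(12,0,0)$. $\Delta$ is a square in $z=0$, $6\le x\le12$. The remaining curve meets it only in $(6,-6,0)$ and $(12,0,0)$.

The result contains $A$, then $(0,-4,0),(0,-6,0),(6,-6,0),(6,0,0)$, which is $D$, and then the ray $x\ge6$. This is $\Gamma_{N-1}$, translated.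

**Step 2: the last loop.** By induction we reach $\Gamma_0$, which lies in $z=0$. Replace $A_0$ by $(0,0,0),(0,-2,0)$ across the pentagon; the other pieces meet it only in $(0,0,0)$ and $(0,-2,0)$, since $D_0$ has $y\le-4$ on $x=0$, or $y=-6$, or $x=6$. Then replace $(0,0,0),(0,-6,0),(6,-6,0),(6,0,0)$ by $(0,0,0),(6,0,0)$ across the square. The result is the axis.

All polygons lie in $[0,6N+6]\times[-6,1]\times[-1,1]$, so the supports can be taken in $Q_N$. $\square$

Each pull started at the free right end $D_N$. In $\Gamma$ there is no such end.

## The bi-infinite chain is knotted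

**Lemma 4.** $\pi_1(\mathbb R^3\setminus\Gamma)$ is non-abelian.

By contrast, the complement of the axis has fundamental group $\mathbb Z$. To prove the lemma we color the strands of $\Gamma$ with three colors and turn the coloring into a homomorphism onto the symmetric group $S_3$.

**Step 1: the coloring.** Colors are elements of $\mathbb Z/3$. Traveling along $\Gamma$, we allow the color to change only when the strand passes under another one, and at each crossing we require
$$(\text{under})+(\text{under})+(\text{over})=0\quad\text{in }\mathbb Z/3. \tag{3}$$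
The piece $A_k$ passes the crossings in the order X2, X3, X4, X1. It is under at X2 and X3 and over at X4 and X1. So we color

* $A_k$ with $a_k$ up to X2, with $m_k$ between X2 and X3, and with $b_k$ afterwards;
* $B_k$ with $c_k$ before X1 and with $a_{k+1}$ after;
* $C_k$ with $b_{k+1}$ before X4 and with $c_{k+1}$ after.

The colors agree at the common endpoints: $B_k$ ends and $A_{k+1}$ begins with $a_{k+1}$, $A_{k+1}$ ends and $C_k$ begins with $b_{k+1}$, $C_k$ ends and $B_{k+1}$ begins with $c_{k+1}$. Condition (3) at X1, X2, X3, X4 of region $k$ reads, in this order,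
$$c_k+a_{k+1}+b_k=0,\quad a_k+m_k+a_{k+1}=0,\quad m_k+b_k+b_{k+1}=0,\quad b_{k+1}+c_{k+1}+b_k=0. \tag{4}$$
These are a recursion: given $(a_k,b_k,c_k)$, compute
$$a_{k+1}=-b_k-c_k,\quad m_k=-a_k-a_{k+1},\quad b_{k+1}=-m_k-b_k,\quad c_{k+1}=-b_k-b_{k+1}.$$
Starting from $(0,1,2)$ we obtain
$$\begin{array}{c|cccccc}k&0&1&2&3&4&5\\\hline(a_k,b_k,c_k)&(0,1,2)&(0,2,0)&(1,2,2)&(2,1,0)&(2,0,2)&(1,0,0)\\m_k&0&2&0&2&0&2\end{array}$$
and after $(1,0,0)$ the recursion returns to $(0,1,2)$. So the table, continued with period $6$ to all $k\in\mathbb Z$, satisfies (4), and all three colors occur.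

*What free ends do.* On a finite chain $\Gamma_N$ the same rules, in regions $0,\dots,N-1$, allow only constant colorings. The loop $A_N$ has no crossings, so $a_N=b_N$. The second and third equations give $a_k-b_k=b_{k+1}-a_{k+1}$, so $a_k=b_k$ for all $k\le N$. Then the first and fourth give $c_{k+1}=c_k$. The segment $S$ forces $b_0=c_0$. So with $c=c_0$ we have $a_0=b_0=c$, and the first equation yields $a_{k+1}=-c-b_k=-2c=c$ inductively; finally $m_k=-2c=c$.

**Step 2: from colors to transpositions.** We want crossing relations in a non-abelian group. Replace color $i$ by the transposition $t_i:j\mapsto2i-j$ of $\mathbb Z/3$. One computes $t_ut_at_u:j\mapsto2(2u-a)-j$, so $t_ut_at_u=t_{2u-a}$, and $2u-a=-u-a$ in $\mathbb Z/3$. By (3) this is the color on the other side of the undercrossing. So at each crossing with over-label $u$ and under-labels $a,a'$, now elements of $S_3$,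
$$u\,a\,u\,a'=1. \tag{5}$$

**Step 3: walls below the curve.** Let $X=\mathbb R^3\setminus\Gamma$. We hang a wall from each strand; a loop in $X$ will be read off by the labels of the walls it crosses. Put
$$\mathcal C=\{(x,y,z):(x,y,z')\in\Gamma\text{ for some }z'\ge z\}.$$
No edge of $\Gamma$ is vertical and $\Gamma$ and its projection are locally finite, so $\mathcal C$ is a closed set, a union of vertical sheets. Label each sheet by the transposition of the strand above it. We have $\mathcal C\subset\{z\le1\}$, and $\mathbb R^3\setminus\mathcal C$ is invariant under upward translation. So every point outside $\mathcal C$ can be moved up to the half-space $z>1$ without meeting $\mathcal C$, and $\mathbb R^3\setminus\mathcal C$ is path connected. (For the axis with one label $t$, the set $\mathcal C$ would be the half-plane $y=0$, $z\le0$, and a loop around the axis would be read as $t$.)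

Every $p\in X$ has arbitrarily small cylindrical neighborhoods $O=(\text{disk }\mathcal D)\times(\text{interval }J)\subset X$ such that every strand over $\mathcal D$ lies entirely above or entirely below $J$, and $O\cap\mathcal C$ is $(\text{projection of the strands above }J)\times J$. For small $O$ centered at $p$ there are three types:

* ($\alpha$) $O\cap\mathcal C=\emptyset$;
* ($\beta$) $O$ meets one sheet with constant label, which separates $O$ into two parts; this includes the points between the two strands at a crossing, since there only the upper strand is above, and its label is constant;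
* ($\gamma$) $p$ lies below both strands at a crossing, and $O\setminus\mathcal C$ has four sectors, separated cyclically by sheets labelled $u,a,u,a'$.

(At a vertex of $\Gamma$ where the projection bends, the wall is bent, and it still separates $O$ into two parts.)

**Step 4: the covering.** To know that reading off labels depends only on the homotopy class of a loop, we realize it as monodromy of a covering. For open $O\subset X$ let $\mathcal F(O)$ be the set of locally constant functions $s:O\setminus\mathcal C\to S_3$ whose values $s_1,s_2$ on the two sides of a sheet labelled $t$ satisfy $s_2=s_1t$. This rule is symmetric in the two sides, because $t^2=1$. It is a local condition, so $\mathcal F$ is a sheaf on $X$, and $S_3$ acts on it by left multiplication.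

Let $O$ be of type ($\alpha$), ($\beta$) or ($\gamma$). A section over $O$ is determined by its value in one component of $O\setminus\mathcal C$, and this value can be prescribed arbitrarily. In type ($\gamma$) this is exactly (5): going around the four sectors the value changes as $s,\ su,\ sua,\ suau,\ suaua'=s$. So $S_3$ acts freely and transitively on $\mathcal F(O)$. For two such neighborhoods $O'\subset O$ the restriction $\mathcal F(O)\to\mathcal F(O')$ is an equivariant map between free transitive $S_3$-sets, hence bijective. Therefore $\mathcal F(O)$ maps bijectively to the stalk at every point of $O$; that is, $\mathcal F$ is locally constant, and its étale space (the space of all germs of sections, with the basic open sets $\{s_q:q\in O\}$, $s\in\mathcal F(O)$) is a covering of $X$, equal to $O\times\mathcal F(O)$ over $O$.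

Fix a base point $*\notin\mathcal C$ and identify the stalk at $*$ with $S_3$ by the value at $*$. Let $M_\alpha$ be continuation along a loop $\alpha$ at $*$; it depends only on the homotopy class of $\alpha$. Continuation commutes with left multiplication, so $M_\alpha(s)=s\,\mu(\alpha)$ with $\mu(\alpha)=M_\alpha(1)$. If $\alpha\alpha'$ means $\alpha$ first, then $\mu(\alpha\alpha')=M_{\alpha'}(\mu(\alpha))=\mu(\alpha)\mu(\alpha')$. So $\mu:\pi_1(X,*)\to S_3$ is a homomorphism.

**Step 5: the image.** Along a path outside $\mathcal C$ the value does not change; so a loop that crosses $\mathcal C$ exactly once, through a sheet labelled $t$, has $\mu=t$. For each colored arc there is such a loop: go up from $*$ to $z>1$, move horizontally, descend beside a non-crossing point of the arc along a vertical line that does not meet the projection of $\Gamma$, pass just below the arc, ascend and return. All three colors occur, so the image of $\mu$ contains all three transpositions and is non-abelian. Hence so is $\pi_1(X)$. $\square$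

## An arc carrying longer and longer chains

For $k\ge1$ put
$$x_k=2^{-k},\qquad\sigma_k=1000^{-k},\qquad J_k=[x_k,\ x_k+(6k+6)\sigma_k],$$
and define $f:[-1,1]\to\mathbb R^3$ by
$$f(t)=x_ke+\sigma_k\gamma_k\big((t-x_k)/\sigma_k\big)\ \ (t\in J_k),\qquad f(t)=te\ \ (t\notin\textstyle\bigcup_kJ_k).$$
So a chain with $k$ links, scaled by $\sigma_k$, sits at $x_k$, and $f(0)=0$. The gaps are large compared with the chains:
$$\operatorname{dist}(J_{k+1},J_k)=2^{-k-1}-(6k+12)1000^{-k-1}\ge2^{-k-2},\qquad18\sigma_k\le2^{-k-3}; \tag{6}$$
the first inequality amounts to $(6k+12)/250\le500^k$ and the second to $144\le500^k$. By (2), for $t\in J_k$,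
$$|x(f(t))-t|\le9\sigma_k,\qquad|f(t)-te|\le16\sigma_k. \tag{7}$$
Since $\gamma_k(t)=te$ outside $[0,6k+6]$, on any interval meeting no $J_i$ with $i\ne k$ we have
$$f(t)=x_ke+\sigma_k\gamma_k\big((t-x_k)/\sigma_k\big). \tag{8}$$

**Step 1: $f$ is an $L$-embedding with $L=\max(\lambda,2)$.** The map $f$ is continuous (at $0$ by (7)), $\lambda$-Lipschitz on each $J_k$, and isometric on the complementary intervals. On a compact subinterval of $(0,1]$ there are only finitely many pieces, so adding them up shows that $f$ is $\lambda$-Lipschitz there. By continuity at $0$ and since $f(t)=te$ for $t\le0$, it is $\lambda$-Lipschitz on $[-1,1]$.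

For the lower bound let $s\ne t$. If neither lies in $\bigcup J_k$, then $|f(s)-f(t)|=|s-t|$. Otherwise let $k$ be the smallest index with $s\in J_k$ or $t\in J_k$; say $s\in J_k$. If $t$ lies in the open interval between $J_{k+1}$ and $J_{k-1}$ (for $k=1$: to the right of $J_2$), then (8) gives $|f(s)-f(t)|\ge|s-t|/\lambda$. If not, then $|s-t|\ge2^{-k-2}$ by (6). If $t$ lies in some $J_i$, then $i\ge k$, so the first coordinates of $f(s)$ and $f(t)$ differ from $s$ and $t$ by at most $9\sigma_k$ each. So $|f(s)-f(t)|\ge|s-t|-18\sigma_k\ge|s-t|/2$, because $18\sigma_k\le2^{-k-3}\le|s-t|/2$.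

**Step 2: $f$ extends to a homeomorphism of $\mathbb R^3$.** This is where unknottedness of the finite chains enters; it will make the germs of positive radius flat. Let $Q^k=x_ke+\sigma_kQ_k$. These boxes are disjoint, because $2^{-k-1}>(6k+13)1000^{-k-1}+1000^{-k}$, and they converge to $0$. Let $\Phi$ be on $Q^k$ the conjugate of $\Psi_k$ by $w\mapsto x_ke+\sigma_kw$, and the identity elsewhere. It is a homeomorphism, since it preserves each $Q^k$ and $\operatorname{diam}Q^k\to0$.

We have $f(J_i)\subset Q^i$. So if $f(t)\in Q^k$, then either $t\in J_k$, or $t\notin\bigcup J_i$ and $f(t)=te$. In both cases $f(t)\in x_ke+\sigma_k\Gamma_k$: in the second case $te$ is on one of the two rays of this scaled chain, because $t\notin J_k$. By Lemma 3, $\Phi f(t)$ is on the axis. Points $f(t)$ outside all $Q^k$ equal $te$. Hence $\Phi f(t)=(\varphi(t),0,0)$ with $\varphi$ an embedding of $[-1,1]$ in $\mathbb R$. Extend $\varphi$ to a homeomorphism $\tilde\varphi$ of $\mathbb R$. Then $(t,w)\mapsto\Phi^{-1}(\tilde\varphi(t),w)$ is a homeomorphism of $\mathbb R\times\mathbb R^2$ extending $f$.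

## What the germs of the arc can see

We show that $\operatorname{cl}\mathcal L_f((-1,1))$ contains only topologically flat germs. Let $f_{r_jp_j}\to g$ uniformly, and pass to a subsequence with $p_j\to p$, $r_j\to r$. Put $K_j=(p_j-r_j,p_j+r_j)\subset(-1,1)$. From the definition,
$$f_{r_jp_j}(y)-f(p_j)-ye=\frac{\big(f(t)-te\big)-\big(f(p_j)-p_je\big)}{r_j},\qquad t=p_j+r_jy. \tag{9}$$

**Step 1: windows that do not shrink ($r>0$).** Here $(p-r,p+r)\subset(-1,1)$, and by uniform continuity of $f$ we get $g(y)=f(p)+(f(p+ry)-f(p))/r$. So $g$ is a restriction of $f$ composed with similarities of the source and of $\mathbb R^3$. With $f$ it extends to a homeomorphism of $\mathbb R^3$, and it is topologically flat.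

**Step 2: shrinking windows ($r=0$) give piecewise affine germs.** We show that $g$ is piecewise affine with finitely many breaks. After passing to a subsequence, one of the following holds.

*(i) $K_j$ meets no $J_k$, for all $j$.* Then $f_{r_jp_j}(y)=f(p_j)+ye$, and $g$ is affine.

*(ii) Each $K_j$ meets at least two of the $J_k$.* Let $k=k(j)$ be the smallest index. Then $2r_j\ge\operatorname{dist}(J_{k+1},J_k)\ge2^{-k-2}$. Since $r_j\to0$, $k(j)\to\infty$. On $K_j$ we have $|f(t)-te|\le16\sigma_k$ by (7), so (9) gives
$$|f_{r_jp_j}(y)-f(p_j)-ye|\le32\sigma_k/r_j\le256\cdot500^{-k}\to0,$$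
and $g$ is affine. A window wide enough to see two chains is so large that both look like points of a straight line.

*(iii) Each $K_j$ meets exactly one $J_{k(j)}$.* Put $\tau_j=r_j/\sigma_{k(j)}$. If $\tau_j\to\infty$ along a subsequence, then $|f_{r_jp_j}(y)-f(p_j)-ye|\le32/\tau_j\to0$ along it by (9) and (7), and $g$ is affine. Otherwise $(\tau_j)$ is bounded. By (8),
$$f_{r_jp_j}(y)=f(p_j)+\frac{\gamma_{k(j)}(s_j+\tau_jy)-\gamma_{k(j)}(s_j)}{\tau_j},\qquad s_j=\frac{p_j-x_{k(j)}}{\sigma_{k(j)}}.$$
This is piecewise affine with at most $M=\sup_jc(1+2\tau_j)$ break points. The bound does not depend on the number $k(j)$ of links. Pass to a subsequence for which the number of break points is constant and the break points converge in $[-1,1]$. On each compact interval in $(-1,1)$ containing no limit of break points, $f_{r_jp_j}$ is affine for large $j$. Hence $g$ is piecewise affine with at most $M$ break points.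

**Step 3: piecewise affine germs are flat.** Let $g$ be an $L$-embedding of $(-1,1)$ in $\mathbb R^3$, piecewise affine with finitely many breaks. For $y_0\in(-1,1)$ choose an open interval $V\ni y_0$ containing no break point other than possibly $y_0$. On $V$ we have $g(y)=g(y_0)+(y-y_0)v_\pm$ for $\pm(y-y_0)\ge0$, with $v_\pm\ne0$ (and $v_+=v_-$ if $y_0$ is not a break point).

If $v_+,v_-$ are dependent, injectivity gives $v_+=\mu v_-$ with $\mu>0$. Choose $w_1,w_2$ such that $v_-,w_1,w_2$ is a basis and put $H(y,(a,b))=g(y)+aw_1+bw_2$. The $v_-$-coordinate of $g(y)-g(y_0)$ is a strictly increasing function of $y$, so $H$ is an embedding onto an open set.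

If $v_+,v_-$ are independent, put $v=\frac12(v_++v_-)$, $w_1=\frac12(v_+-v_-)$, choose $w_2$ such that $v,w_1,w_2$ is a basis, and put
$$H(y,(a,b))=g(y)+aw_1+bw_2=g(y_0)+(y-y_0)v+\big(|y-y_0|+a\big)w_1+bw_2 .$$
The second expression uses $v+w_1=v_+$ and $v-w_1=v_-$. It shows that $H$ is the shear $(y,a,b)\mapsto(y,|y-y_0|+a,b)$ followed by an affine isomorphism; this is the corner of the first section again. In both cases $H$ is an embedding of $V\times\mathbb R^2$ onto an open set with $H(y,0)=g(y)$.

Thus $\operatorname{cl}\mathcal L_f((-1,1))$ contains only topologically flat germs.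

## Blowing up a hypothetical Lipschitz flattening

We finish the proof of Theorem A. Suppose $f$ is locally Lipschitz flat at $0$, with $V,W,h$ as in the definition, $h$ a $\Lambda$-embedding, $V\supset(-\delta,\delta)$, $W\supset U_\rho(0)$.

**Step 1: centering in the middle of the $k$-th chain.** The aim is to see, in rescaled coordinates, pieces of $\Gamma$ that exhaust it in both directions. For $k\ge2$ let $\ell_k=\lfloor k/2\rfloor$, $t_k=x_k+6\ell_k\sigma_k$, $q_k=t_ke$. Since $\gamma_k=\gamma$ on $[3,6k+3]$ and $\gamma(t+6)=\gamma(t)+6e$,
$$f(t_k+\sigma_ks)=x_ke+\sigma_k\gamma(6\ell_k+s)=q_k+\sigma_k\gamma(s)\quad\text{for }3-6\ell_k\le s\le6(k-\ell_k)+3. \tag{10}$$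
Both ends of the allowed range of $s$ go to infinity.

**Step 2: rescaling $h$.** For large $k$, so that $|q_k|<\rho$, define
$$h_k(w)=\frac{h(q_k+\sigma_kw)-t_ke}{\sigma_k},\qquad|w|<R_k:=(\rho-|q_k|)/\sigma_k\to\infty .$$
These are $\Lambda$-embeddings. For each $s\in\mathbb R$ and all large $k$ we have $t_k+\sigma_ks\in(-\delta,\delta)$, $|\gamma(s)|<R_k$ and (10), so
$$h_k(\gamma(s))=\frac{h(f(t_k+\sigma_ks))-t_ke}{\sigma_k}=(s,0,0).$$

**Step 3: the limit straightens $\Gamma$.** The $h_k$ are equi-Lipschitz, and $h_k(\gamma(0))=0$ for large $k$, so they are locally bounded. By the Arzelà–Ascoli theorem and a diagonal argument a subsequence converges locally uniformly to a map $h_\infty:\mathbb R^3\to\mathbb R^3$. It is a $\Lambda$-embedding with $h_\infty(\gamma(s))=(s,0,0)$ for all $s\in\mathbb R$. Its image is complete, hence closed, and it is open by invariance of domain; so it is $\mathbb R^3$. Thus $h_\infty$ is a homeomorphism of $\mathbb R^3$ taking $\Gamma$ onto the axis, and $\pi_1(\mathbb R^3\setminus\Gamma)\cong\mathbb Z$. This contradicts Lemma 4. Theorem A is proved and the conjecture is disproved.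 $\blacksquare$

The lower Lipschitz bound was used in Step 3 to keep $h_\infty$ injective with closed image. Together with Remark 1, the theorem shows that the homeomorphisms $\Psi_k$ of Lemma 3 cannot be chosen as $\Lambda$-embeddings with one $\Lambda$.

## All dimensions in codimension two, and quasisymmetric flattenings

For Theorem B let
$$F=f\times\mathrm{id}:I^1\times I^{n-1}\to\mathbb R^3\times\mathbb R^{n-1}=\mathbb R^{n+2},$$
with coordinates permuted where needed. It is an $L$-embedding, since squared distances in the two factors add and $L\ge1$.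

For part 1 the piecewise affine germs must extend to *global* homeomorphisms, which is more than local flatness.

**Lemma 5.** A compact polygonal arc in $\mathbb R^3$ can be carried onto a segment by a homeomorphism of $\mathbb R^3$.

*Proof.* Let the arc have vertices $v_0,\dots,v_l$, $l\ge2$. We reduce $l$ by one; then the lemma follows by induction. Put $v=v_{l-1}$.

**Step 1: shrinking the last edge.** We first make the last edge so short that it can be turned freely. Let $\rho>0$ be so small that the ball of radius $\rho$ about $v$ meets the arc only in the edges at $v$, and these edges are longer than $\rho$. Let $v'$ be the point of $[v,v_l]$ at distance $\rho/2$ from $v$, $v''$ an interior point of $[v,v']$, and $v^+$ a point slightly beyond $v_l$ on the ray from $v$ through $v_l$, so that $[v'',v^+]$ meets the arc only in $[v'',v_l]$. In coordinates $(t,w)\in[0,1]\times\{|w|\le\varepsilon\}$ on the thin cylinder about $[v'',v^+]$ consider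
$$(t,w)\mapsto\Big(\big(1-\tfrac{|w|}\varepsilon\big)\theta(t)+\tfrac{|w|}\varepsilon\,t,\ w\Big),$$
where $\theta$ is an increasing homeomorphism of $[0,1]$ taking the parameter of $v_l$ to that of $v'$. For each $w$ this is an increasing homeomorphism in $t$, so it is a homeomorphism of the cylinder, fixed on its boundary. Extend it by the identity. For small $\varepsilon$ the cylinder meets the arc only in $[v'',v_l]$: the path $v_0,\dots,v_{l-1}$ has positive distance from $[v'',v^+]$, and $[v,v'']$ meets the cylinder only in $v''$. So the arc is carried to the arc with vertices $v_0,\dots,v_{l-1},v'$.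

**Step 2: straightening the last corner.** Let $d$ be the unit vector from $v$ towards $v_{l-2}$ and $d'$ the one towards $v'$; then $d'\ne d$. There is an isotopy $\varphi_\tau$ ($0\le\tau\le1$) of the unit sphere with $\varphi_0=\mathrm{id}$, $\varphi_\tau(d)=d$, $\varphi_1(d')=-d$: use translations of $\mathbb R^2\cong S^2\setminus\{d\}$. The map $v+r\omega\mapsto v+r\varphi_{\tau(r)}(\omega)$ ($r\ge0$, $|\omega|=1$), with $\tau=1$ for $r\le\rho/2$, $\tau$ linear on $[\rho/2,\rho]$ and $\tau=0$ for $r\ge\rho$, is a homeomorphism of $\mathbb R^3$. It fixes $v_0,\dots,v_{l-1}$ and the edges between them: inside the ball of radius $\rho$ these edges appear only in the direction $d$, and outside it the map is the identity. It takes $[v,v']$ to a segment continuing the edge $[v_{l-2},v]$. The new arc has $l-1$ edges. $\square$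

**Proof of part 1.** *Case $n=1$.* The map $f$ and each germ $g$ with $r>0$ extend to homeomorphisms of $\mathbb R^3$, as shown above. Each remaining $g$ is a piecewise affine $L$-embedding of $(-1,1)$ with finitely many breaks, and it extends to an $L$-embedding of $[-1,1]$ onto a polygonal arc. By Lemma 5, followed by a similarity, there is a homeomorphism $\Phi$ of $\mathbb R^3$ with $\Phi g([-1,1])\subset$ axis. So $\Phi g(t)=(\varphi(t),0,0)$ with an embedding $\varphi$ of $[-1,1]$ in $\mathbb R$. Extend $\varphi$ to a homeomorphism $\tilde\varphi$ of $\mathbb R$; then $(t,w)\mapsto\Phi^{-1}(\tilde\varphi(t),w)$ extends $g$.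

*General $n$.* $F$ extends by taking the product of an extension of $f$ with the identity. If $U_r((p,q))\subset\operatorname{int}I^n$, then $(p-r,p+r)\subset(-1,1)$ and
$$F_{r,(p,q)}(y,w)=(f_{rp}(y),\,q+w),\qquad(y,w)\in U_1(0).$$
If $F_{r_j,(p_j,q_j)}\to G$ uniformly, then setting $w=0$ shows that $f_{r_jp_j}$ converges uniformly on $(-1,1)$ to some $g\in\operatorname{cl}\mathcal L_f((-1,1))$ and $q_j$ converges to some $q$. So $G(y,w)=(g(y),q+w)$ extends to the homeomorphism $\tilde g\times(\mathrm{id}+q)$, where $\tilde g$ extends $g$. As noted after the definition, germs that extend to homeomorphisms of $\mathbb R^{n+2}$ are topologically flat. This proves part 1.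

**Definition (quasisymmetry).** Let $\eta$ be a homeomorphism of $[0,\infty)$. A map $h$ is *$\eta$-quasisymmetric* if
$$|h(w)-h(o)|\le\eta\Big(\frac{|w-o|}{|w-w'|}\Big)|h(w)-h(w')|\qquad\text{whenever }w\ne w'. \tag{11}$$

A $\Lambda$-embedding is $\eta$-quasisymmetric with $\eta(t)=\Lambda^2t$, so the next proof covers the Lipschitz case. The condition compares ratios only: $w\mapsto5w$ satisfies (11) with $\eta(t)=t$ but is not an $L$-embedding for any $L<5$. In particular (11) is not affected by similarities of the source and the target, provided they are composed with $h$ and $\eta$ is kept.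

**Proof of part 2.** Suppose $F$ is flattened near $0$ by an $\eta$-quasisymmetric homeomorphism $h$ of $W\supset U_\rho(0)$ onto an open set. Rescale as before, now at $(q_k,0)$ with factor $\sigma_k$:
$$h_k(w)=\frac{h\big((q_k,0)+\sigma_kw\big)-(t_k,0)}{\sigma_k},\qquad|w|<(\rho-|q_k|)/\sigma_k .$$
These maps are $\eta$-quasisymmetric on balls exhausting $\mathbb R^{n+2}$. By (10), $F(t_k+\sigma_ks,\sigma_kv)=(q_k,0)+\sigma_k(\gamma(s),v)$ for large $k$. So for each $(s,v)\in\mathbb R\times\mathbb R^{n-1}$ we have $h_k(\gamma(s),v)=(s,v,0)$ for large $k$. Two known points replace the missing Lipschitz bounds: let $a=(\gamma(0),0)$ and $b=(\gamma(6),0)$, so that $|a-b|=6=|h_k(a)-h_k(b)|$ for large $k$.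

*Local boundedness.* Comparing at the common point $a$, (11) gives $|h_k(w)-h_k(a)|\le6\,\eta(|w-a|/6)$, and $h_k(a)=0$ for large $k$.

*Equicontinuity.* If $o\in\{a,b\}$ is the point farther from $w$, then $|w-o|\ge3$ and (11) gives $|h_k(w)-h_k(w')|\le\eta(|w-w'|/3)\,|h_k(w)-h_k(o)|$. The last factor is locally bounded, and $\eta$ is continuous with $\eta(0)=0$.

By the Arzelà–Ascoli theorem a subsequence converges locally uniformly to some $h_\infty:\mathbb R^{n+2}\to\mathbb R^{n+2}$ with $h_\infty(\gamma(s),v)=(s,v,0)$, and $h_\infty$ satisfies the inequality in (11) for $w\ne w'$ and all $o$.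

*Injectivity.* If $h_\infty(w)=h_\infty(w')$ with $w\ne w'$, the inequality makes $h_\infty$ constant, contradicting $h_\infty(a)\ne h_\infty(b)$.

*Properness.* For $w\ne a$, comparing at $a$,
$$6=|h_\infty(b)-h_\infty(a)|\le\eta(6/|w-a|)\,|h_\infty(w)-h_\infty(a)|.$$
As $w\to\infty$, $\eta(6/|w-a|)\to0$, so $h_\infty(w)\to\infty$.

By invariance of domain the image is open, and by properness it is closed. So $h_\infty$ is a homeomorphism of $\mathbb R^{n+2}$ taking $\Gamma\times\mathbb R^{n-1}$ onto $\mathbb R^n\times0$. But $\pi_1\big((\mathbb R^3\setminus\Gamma)\times\mathbb R^{n-1}\big)=\pi_1(\mathbb R^3\setminus\Gamma)$ is non-abelian by Lemma 4, while $\pi_1(\mathbb R^{n+2}\setminus\mathbb R^n)\cong\mathbb Z$. This contradiction proves part 2.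

**Proof of part 3.** One extra dimension is enough to straighten $F$ by a Lipschitz homeomorphism. It suffices to treat $f$ and then take the product with $\mathrm{id}_{\mathbb R^{n-1}}$. Recall McShane's extension theorem: a real-valued Lipschitz function on a subset of a metric space extends to a Lipschitz function on the whole space. Applied coordinatewise, it gives Lipschitz maps $\alpha:\mathbb R^3\to\mathbb R$ extending $f^{-1}:f(I^1)\to I^1$ and $\psi:\mathbb R\to\mathbb R^3$ extending $f$. The maps
$$(u,v)\mapsto(u,\,v+\alpha(u)),\qquad(u,v)\mapsto(u-\psi(v),\,v)$$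
are Lipschitz homeomorphisms of $\mathbb R^3\times\mathbb R$, with inverses $(u,v)\mapsto(u,v-\alpha(u))$ and $(u,v)\mapsto(u+\psi(v),v)$. Applied one after the other, they take
$$(f(t),0)\mapsto(f(t),t)\mapsto(f(t)-\psi(t),t)=(0,t).$$
The inverse of this composition, precomposed with the permutation of coordinates that takes $(t,0)\in\mathbb R\times\mathbb R^3$ to $(0,t)\in\mathbb R^3\times\mathbb R$, is a Lipschitz homeomorphism of $\mathbb R^4$ extending $t\mapsto(f(t),0)$. This completes the proof of Theorem B. $\blacksquare$
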